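\title{On-line chain partition with polynomially many colors}

\begin{abstract}
In the on-line chain partition game Spoiler presents an order of width at most $w$ point by point, and Algorithm colors the points so that every color class is a chain. In the adaptive variant a point receives a set of colors, which may shrink later. We show that $96w^{19}$ colors suffice in both games. The game is reduced to splitting, again and again, the colors carried by the edges of a bipartite graph between two maximum antichains. The quantity that controls the splitting is the maximum, over perfect matchings, of the sum of the reciprocals of the numbers of colors on the edges. It does not grow when colors may be cut into fractions, and the losses caused by rounding can be confined to polynomially many steps.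
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{order} is a finite partially ordered set. A \emph{chain} is a set of pairwise comparable points, an \emph{antichain} is a set of pairwise incomparable points, and the \emph{width} is the largest size of an antichain. By Dilworth's theorem an order of width $w$ can be partitioned into $w$ chains, and fewer chains do not suffice because the points of an antichain lie in different chains. On-line chain partition asks how many chains are needed when the order is revealed one point at a time.

The question is phrased as a game. \emph{Spoiler} presents an order point by point; each new point arrives with its comparabilities to the points presented earlier, and these never change. In the \emph{standard game}, \emph{Algorithm} gives each incoming point a color, at once and irrevocably, so that every color class is a chain. The value $\mathrm{val}(w)$ is the least number of colors with which Algorithm always succeeds on orders of width at most $w$. In the \emph{adaptive game}, Algorithm gives each incoming point a non-empty set of colors, so that for every color the points whose set contains it form a chain. Before coloring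 an incoming point, Algorithm may remove colors from the sets of older points, provided that every point keeps at least one color. The value $\mathrm{adapt}(w)$ is the least number of colors with which Algorithm always succeeds in this game on orders of width at most $w$.

Spoiler may present an antichain, and a strategy for the standard game is a strategy for the adaptive game that uses one-element sets. Hence $w\le\mathrm{adapt}(w)\le\mathrm{val}(w)$, with equality throughout for $w=1$. The next example shows what is lost on-line and what removal of colors can buy back.

\begin{example}\label{ex:width2}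
Spoiler presents incomparable points $x,y$ and then a point $z$ above both. In the standard game $x$ and $y$ have different colors, and unless a third color is already used, $z$ has the color of one of them, say of $x$. Spoiler now presents $t$ above $x$ and incomparable to $y$ and $z$. Any three of the four points include one of the pairs $x<z$, $y<z$, $x<t$, so the width is $2$; but $t$ can have neither the color of $y$ nor that of $z$. Thus $\mathrm{val}(2)\ge3$. In the adaptive game Algorithm survives this sequence with two colors: it gives $\{1\},\{2\},\{1,2\}$ to $x,y,z$, and when $t$ arrives it removes $1$ from $z$ and gives $\{1\}$ to $t$.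
\end{example}

Bosek and Krawczyk proved $\mathrm{val}(w)\le w^{16\lg(w)}$. Bosek and Micek proved that the adaptive game has value at least $(2-o(1))w$ on up-growing orders of width $w$, those in which each point is maximal when it is presented; hence $\mathrm{adapt}(w)\ge(2-o(1))w$. The survey \cite{survey} poses the problem: \emph{is $\mathrm{adapt}(w)$ bounded from above by a polynomial in $w$?} Since removal lets Algorithm postpone its decisions, one would guess that the answer is yes and that removal is the tool to use. The answer is yes, but removal is not needed.

\begin{theorem}\label{thm:adapt}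
$\mathrm{adapt}(w)\le 96\,w^{19}$ for all $w\ge1$.
\end{theorem}

\begin{theorem}\label{thm:main}
For on-line orders of width at most $w$ there is an on-line strategy with $w$ disjoint palettes $\Pi_1,\dots,\Pi_w$, $|\Pi_n|\le96n^{18}$, which gives each incoming point a non-empty set of colors, never changed later, such that for each color the points whose set contains it form a chain. Each point gets its set inside one palette $\Pi_n$, and the set contains at least a $\frac1{16n^3}$ fraction of $\Pi_n$. Consequently
\[
\mathrm{val}(w)\le\sum_{n=1}^{w}96n^{18}\le 96\,w^{19}.
\]
\end{theorem}

The bound on $\mathrm{val}(w)$ follows from the first part by keeping one color from each set, and Theorem~\ref{thm:adapt} follows from $\mathrm{adapt}(w)\le\mathrm{val}(w)$. Together with the lower bound above, $(2-o(1))w\le\mathrm{adapt}(w)\le96w^{19}$, and the bound on $\mathrm{val}(w)$ asymptotically improves $w^{16\lg(w)}$. The constants are not optimized, and no optimality of the exponent is claimed.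

The proof has four steps. Section~\ref{sec:levels} replaces the order by a sequence of antichains of equal size $n$, called levels. Each new point creates a level between two consecutive ones, and Algorithm has to distribute over the new level the colors shared by its two neighbors. Section~\ref{sec:cost} finds, on an example with $n=3$, the quantity that such a distribution can preserve, and proves that it is preserved when colors may be cut into fractions. Section~\ref{sec:step} distributes whole colors. Rounding then causes losses, and each loss is matched with progress in a quantity that can progress only polynomially often. Section~\ref{sec:count} counts the losses.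

\section{Matchings and cores}\label{sec:cores}

Let $A$ and $B$ be finite sets of the same size. We regard a set $E\subseteq A\times B$ as a bipartite graph, write $ab$ for the pair $(a,b)$ in arguments of functions, and call the rows and columns of a matrix its \emph{lines}. A real matrix $\omega$ indexed by $A\times B$ is \emph{doubly stochastic} if $\omega\ge0$ and all its line sums are $1$; the set of such matrices that vanish outside $E$ is $\mathrm{DS}(E)$. A perfect matching contained in $E$ is identified with its permutation matrix and with the bijection $A\to B$ that it defines. We use the following standard facts.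

\begin{itemize}
\item \emph{Birkhoff's theorem.} $\mathrm{DS}(E)$ is the convex hull of the perfect matchings contained in $E$.
\item \emph{K\"onig's theorem.} A non-negative integer square matrix with all line sums $T$ is a sum of $T$ permutation matrices.
\item \emph{LP duality.} If $E$ contains a perfect matching and $\lambda:E\to\mathbb R$, then the maximum of $\sum_{e\in E}\omega(e)\lambda(e)$ over $\omega\in\mathrm{DS}(E)$ equals the minimum of $\sum_af_a+\sum_bg_b$ over all $f\in\mathbb R^A$, $g\in\mathbb R^B$ (of any sign) with $f_a+g_b\ge\lambda(ab)$ on $E$; the minimum is attained.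
\item \emph{The von Neumann--Sion minimax theorem.} If $X,Z$ are compact convex sets in Euclidean spaces and $\Psi$ is continuous on $X\times Z$, convex on $X$ and linear on $Z$, then $\min_X\max_Z\Psi=\max_Z\min_X\Psi$.
\end{itemize}

Two elementary inequalities recur. For positive $x_1,\dots,x_k$ and weights $p_j\ge0$ with $\sum_jp_j=1$, Jensen's inequality for the convex function $1/t$ gives
\begin{equation}\label{eq:jensen}
\sum_j\frac{p_j}{x_j}\ge\frac1{\sum_jp_jx_j},\qquad\text{in particular}\qquad\sum_{j=1}^k\frac1{x_j}\ge\frac{k^2}{\sum_jx_j}.
\end{equation}
For $0<\varepsilon<1$ and non-negative $x_1,\dots,x_k$,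
\begin{equation}\label{eq:floor}
\sum_jx_j\ge\frac k\varepsilon\quad\Longrightarrow\quad\sum_j\lfloor x_j\rfloor\ge\sum_jx_j-k\ge(1-\varepsilon)\sum_jx_j .
\end{equation}

\begin{lemma}[rounding a matrix]\label{lem:round}
Let $M\ge0$ be a real square matrix with all line sums equal to an integer $T$. There is an integer matrix $X$ with all line sums $T$ and $\lfloor M\rfloor\le X\le\lceil M\rceil$ entrywise. In particular $X$ vanishes where $M$ does.
\end{lemma}

\begin{proof}
Among the real matrices with line sums $T$ and entries between $\lfloor M\rfloor$ and $\lceil M\rceil$ (the matrix $M$ is one) take $X$ with the fewest non-integer entries, and suppose that it has some. Since $T$ is an integer, no line contains exactly one non-integer entry. So these entries, viewed as edges between rows and columns, contain a cycle, and the cycle is even. Add and subtract $t$ alternately along the cycle; the line sums do not change. Each entry on the cycle lies strictly between the consecutive integers $\lfloor M\rfloor$ and $\lceil M\rceil$, so we can increase $t$ from $0$ until one of these entries becomes an integer without leaving the bounds. This contradicts the choice of $X$.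
\end{proof}

\begin{definition}
A graph $E\subseteq A\times B$ with $|A|=|B|$ is a \emph{core} if it is non-empty and each of its edges lies in a perfect matching contained in $E$. Its \emph{rank} is the number $|E|$ of edges. For $E_1\subseteq A\times C$ and $E_2\subseteq C\times B$, the \emph{composition} $E_1\circ E_2$ is the set of pairs $(a,b)$ for which some $c$ has $(a,c)\in E_1$ and $(c,b)\in E_2$.
\end{definition}

A perfect matching of a core $E$ matches the two sides of each connected component $Q$ with each other. So the sides $Q_A\subseteq A$ and $Q_B\subseteq B$ have the same size and $Q$ is a core on $Q_A\times Q_B$. A matrix lies in $\mathrm{DS}(E)$ exactly when it vanishes outside the components and its restriction to each component $Q$ lies in $\mathrm{DS}(Q)$. The rank of a core on sides of size $n$ lies between $n$ and $n^2$.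

\begin{lemma}\label{lem:cores}
Let $E_1\subseteq A\times C$ and $E_2\subseteq C\times B$ be cores. Let $N_1(a)\subseteq C$ be the set of neighbors of $a\in A$ in $E_1$, and $N_2(S)\subseteq B$ the set of neighbors of $S\subseteq C$ in $E_2$.
\begin{enumerate}
\item[(a)] $|N_2(S)|\ge|S|$, and if equality holds then $S$ is a union of $C$-sides of components of $E_2$.
\item[(b)] $E_1\circ E_2$ is a core, and $|E_1|,|E_2|\le|E_1\circ E_2|$.
\item[(c)] If $|E_1|=|E_1\circ E_2|$, then each $N_1(a)$ is a union of $C$-sides of components of $E_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A perfect matching of $E_2$ maps $S$ injectively into $N_2(S)$. If $|N_2(S)|=|S|$, every perfect matching maps $S$ onto $N_2(S)$, and so matches no point of $C\setminus S$ into $N_2(S)$. Since every edge lies in a perfect matching, no edge joins $C\setminus S$ to $N_2(S)$. Thus no edge leaves $S\cup N_2(S)$, which is therefore a union of components.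

(b), (c) If $(a,c)$ lies in a perfect matching $M_1\subseteq E_1$ and $(c,b)$ in a perfect matching $M_2\subseteq E_2$, then $M_1\circ M_2\subseteq E_1\circ E_2$ is a perfect matching through $(a,b)$. The neighbors of $a$ in $E_1\circ E_2$ form the set $N_2(N_1(a))$, so by (a)
\[
|E_1|=\sum_a|N_1(a)|\le\sum_a|N_2(N_1(a))|=|E_1\circ E_2|,
\]
and equality forces equality in each term, which gives (c). The bound for $|E_2|$ follows by transposing all graphs.
\end{proof}

\section{Levels and gaps}\label{sec:levels}

\subsection{Layers}
A point is easiest to place when it lies in an antichain of maximum size, because such antichains are compared through perfect matchings. We therefore split the order on-line so that each point arrives in an antichain that is maximum in the part of the order where the point is treated.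

Let $P=P^{(w)}$ be the on-line order and $P^{(0)}=\emptyset$. A new point $x$ of $P^{(n)}$ is put into $P^{(n-1)}$ if the width of $P^{(n-1)}$ stays at most $n-1$, and into $H_n$ otherwise. Then $P=H_1\cup\dots\cup H_w$, each $P^{(n)}$ is an on-line order of width at most $n$, and when a point $x\in H_n$ arrives, the order $P^{(n-1)}\cup\{x\}$ contains an antichain $A_x$ of size $n$, which must contain $x$. The points of $H_n$ are colored from the palette $\Pi_n$. The layer $H_1=P^{(1)}$ is a chain, so $\Pi_1$ can consist of one color given to all its points.

From now on $n\ge2$ is fixed. Algorithm adds to $P^{(n)}$ an antichain $L_0$ of $n$ imaginary points below everything and an antichain $L_\infty$ of $n$ imaginary points above everything. The extended order has width exactly $n$ at all times. An \emph{$n$-antichain} is an antichain of size $n$ in it, and $X\sqsubseteq Y$ means that every $x\in X$ is below or equal to some $y\in Y$.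

\begin{lemma}\label{lem:antichains}
Let $X,Y$ be $n$-antichains.
\begin{enumerate}
\item[(a)] The following are equivalent: \emph{(i)} $X\sqsubseteq Y$; \emph{(ii)} every $y\in Y$ is above or equal to some $x\in X$; \emph{(iii)} there is a bijection $\phi:X\to Y$ with $x\le\phi(x)$ for all $x$.
\item[(b)] The sets $\max(X\cup Y)$ and $\min(X\cup Y)$ of maximal and of minimal elements are $n$-antichains.
\item[(c)] Every point outside $X$ is comparable to some point of $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Condition (iii) implies (i) and (ii). For the converse, partition $X\cup Y$ into at most $n$ chains by Dilworth's theorem. A chain meets an antichain at most once, so there are $n$ chains and each contains exactly one point of $X$ and one point of $Y$. This gives a bijection $\phi$ with $x$ comparable or equal to $\phi(x)$. Suppose $x>y=\phi(x)$. Under (i) there is $y'\in Y$ with $y'\ge x>y$; under (ii) there is $x'\in X$ with $x>y\ge x'$. Both are impossible in antichains.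

(b) Two points of a three-element chain in $X\cup Y$ would lie in the same antichain, so there is no such chain and every point of $X\cup Y$ is maximal or minimal. A point of $X\cap Y$ is incomparable to all other points of $X\cup Y$, so it is both. Hence $|\max|+|\min|\ge|X\cup Y|+|X\cap Y|=2n$, and both sets are antichains, of size at most $n$.

(c) Otherwise the point extends $X$ to an antichain of size $n+1$.
\end{proof}

\subsection{Levels}
Algorithm maintains a sequence of $n$-antichains, the \emph{levels},
\[
L_0\sqsubseteq L_1\sqsubseteq\dots\sqsubseteq L_\ell\sqsubseteq L_{\ell+1}=L_\infty ,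
\]
starting from $L_0\sqsubseteq L_\infty$. When $x\in H_n$ arrives, we want a new level through $x$ that fits between two consecutive levels. The antichain $A_x$ need not fit anywhere, so we push it up to one level and then down to the next, choosing these two levels so that $x$ survives both operations.

\begin{lemma}\label{lem:insert}
Let $x\in H_n$ be the new point, and let $i$ be the largest index such that some point of $L_i$ is below $x$. Then $0\le i\le\ell$, and the $n$-antichain $C=\min(U\cup L_{i+1})$, where $U=\max(A_x\cup L_i)$, satisfies $x\in C$ and $L_i\sqsubseteq C\sqsubseteq L_{i+1}$.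
\end{lemma}

\begin{proof}
The points of $L_0$ are below $x$ and those of $L_\infty$ are not, so $0\le i\le\ell$. Both $U$ and $C$ are $n$-antichains by Lemma~\ref{lem:antichains}(b).

If $x\notin U$, some $y\in A_x\cup L_i$ is above $x$, and $y\in L_i$ because $A_x$ is an antichain containing $x$. But some $p\in L_i$ is below $x$, and $p<x<y$ is impossible. So $x\in U$. No point of the antichain $U$ is below $x$, and no point of $L_{i+1}$ is below $x$ by the choice of $i$. So $x\in C$.

A point $c\in C\setminus L_{i+1}$ is comparable to some point of $L_{i+1}$, and lies below it because $c$ is minimal in $U\cup L_{i+1}$. So $C\sqsubseteq L_{i+1}$. For $L_i\sqsubseteq C$ we verify condition (ii) of Lemma~\ref{lem:antichains}(a). Let $c\in C$. If $c\in L_{i+1}$, use $L_i\sqsubseteq L_{i+1}$. If $c\in U\cap L_i$, there is nothing to prove. If $c\in U\setminus L_i$, then $c$ is comparable to some point of $L_i$, and lies above it because $c$ is maximal in $A_x\cup L_i$.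
\end{proof}

Algorithm inserts $C$ between $L_i$ and $L_{i+1}$. A point may belong to several levels, and we treat the elements of different levels as different \emph{copies}, ordered as the underlying points. Every copy in $C$ receives a set of colors when $C$ is created. The set of the copy of $x$ in the level created by $x$ is the set that Algorithm announces for $x$; the other copies are bookkeeping.

A pair $(A,B)$ of consecutive levels is a \emph{gap}. Its graph $E(A,B)$ is the union of all perfect matchings of the relation $\le$ between $A$ and $B$. It is a core by Lemma~\ref{lem:antichains}(a), and it does not change with time. If $C$ is inserted into the gap, put $E_1=E(A,C)$ and $E_2=E(C,B)$. A composition of perfect matchings of $\le$ is again one, so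
\begin{equation}\label{eq:comp}
E_1\circ E_2\subseteq E(A,B).
\end{equation}
This is why pairs $a\le b$ outside $E(A,B)$ may be ignored: every copy $c\in C$ lies on a path $a\le c\le b$ with edges in $E_1$ and $E_2$, and then $(a,b)\in E(A,B)$.

\subsection{Routing colors}
A color that lies on $a\in A$ and on $b\in B$ can safely be given to a copy $c$ with $a\le c\le b$, and we give no other colors. Only numbers of colors matter, so we describe one step without reference to the order.

\begin{definition}\label{def:routing}
Let $|A|=|B|=|C|=n$, let $E\subseteq A\times B$ be a core and $\mu\ge0$ a weight on its edges. An \emph{insertion} is a pair of cores $E_1\subseteq A\times C$, $E_2\subseteq C\times B$ with $E_1\circ E_2\subseteq E$. A \emph{path} is a triple $(a,c,b)$ with $(a,c)\in E_1$ and $(c,b)\in E_2$. A \emph{routing} assigns an integer $m(a,c,b)\ge0$ to each path so that $\sum_cm(a,c,b)\le\mu(ab)$ for all $(a,b)\in E_1\circ E_2$; a \emph{fractional routing} is the same with real values. The \emph{lower child} is $E_1$ with the weight $\mu_1(ac)=\sum_bm(a,c,b)$, the \emph{upper child} is $E_2$ with the weight $\mu_2(cb)=\sum_am(a,c,b)$, and $(E,\mu)$ is their \emph{parent}.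
\end{definition}

By Lemma~\ref{lem:cores}(b), \emph{the rank of a child is at most the rank of its parent.}

For a gap $(A,B)$ and $(a,b)\in E(A,B)$ let $\Gamma(ab)$ be the set of colors lying on both $a$ and $b$, and $\mu(ab)=|\Gamma(ab)|$. At the start $E(L_0,L_\infty)=L_0\times L_\infty$; we give each of its $n^2$ edges $s_0$ private colors, placed on both ends, so $|\Pi_n|=n^2s_0$. When $C$ is inserted into $(A,B)$, the pair $(E_1,E_2)$ is an insertion by \eqref{eq:comp}. Algorithm chooses a routing $m$, and for each $(a,b)\in E_1\circ E_2$ it gives $m(a,c,b)$ colors of $\Gamma(ab)$ to $c$, no color of $\Gamma(ab)$ going to two copies.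

\begin{lemma}\label{lem:reduction}
Whatever routings are chosen, the points of $H_n$ that share a color form a chain, and the weights of the two new gaps are the weights $\mu_1,\mu_2$ of the routing. If all edges of all gaps have weight at least $\mu_{\min}$, then every point of $H_n$ receives at least $\mu_{\min}$ colors.
\end{lemma}

\begin{proof}
We show that the following invariant persists: \emph{a color lies on at most one copy in each level, and if it lies on $p\in L$ and on $p'\in L'$ with $L$ earlier than $L'$ in the sequence, then $p\le p'$.} It holds at the start. Suppose that it holds when $C$ is inserted into $(A,B)$. Then the sets $\Gamma(ab)$ are pairwise disjoint, so a color goes to at most one $c\in C$. Let a color of $\Gamma(ab)$ go to $c$. If it lies on $p$ in $A$ or in an earlier level, then $p\le a\le c$; if it lies on $p'$ in $B$ or in a later level, then $c\le b\le p'$. So the invariant persists. Distinct points of $H_n$ create distinct levels, so two of them that share a color are comparable. A color given to $c$ from $\Gamma(ab)$ lies on $a$ and on no other copy in $A$; hence $a$ and $c$ share exactly $\sum_bm(a,c,b)$ colors, and for the same reason $c$ and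 $b$ share exactly $\sum_am(a,c,b)$. Finally, the copy of $x$ in $C$ is an end of an edge of $E_1$, and it has the colors counted by the weight of that edge.
\end{proof}

The colors of a copy never change, so the weight of a gap stays fixed until the gap is split. Every gap arises from the initial one by a sequence of parent--child transitions, its \emph{lineage}, and lineages can be arbitrarily long. The task is now to choose $s_0$ polynomial in $n$ and routings such that all weights stay positive along all lineages.

\section{The cost of a weight}\label{sec:cost}

\subsection{An example with $n=3$}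
The first invariant to try is the minimum weight of an edge. It cannot be preserved.

\begin{example}\label{ex:k33}
Let $n=3$, $E=A\times B$ with $\mu\equiv s$, $E_1=A\times C$, and let $E_2$ be $C\times B$ without the edge $(c_3,b_3)$. A perfect matching of $E_2$ sends $c_3$ to some $b_j$ and some $c_i$ to $b_3$, with $i,j\in\{1,2\}$, and then $c_{3-i}$ to $b_{3-j}$. These four matchings $M_{ij}$ cover $E_2$, so $E_2$ is a core.

Suppose that a routing, even a fractional one, has $\mu_1\ge s$ on all nine edges of $E_1$. Then all $9s$ colors are routed, each $c$ receives exactly $3s$ of them and each $b$ contributes exactly $3s$, so $\mu_2$ has all line sums $3s$. The columns $b_1,b_2$ sum to $6s$, of which the row $c_3$ takes $3s$. The four entries on $\{c_1,c_2\}\times\{b_1,b_2\}$ therefore sum to $3s$, and one of them is at most $3s/4$.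

The value $3s/4$ can be attained. Let $4$ divide $s$, and let each $a$ use each matching $s/4$ times: $m(a,c,b)=\frac s4\,\#\{(i,j):M_{ij}(c)=b\}$. Summing over $c$ gives $s=\mu(ab)$, summing over $b$ gives $\mu_1(ac)=s$, and summing over $a$ gives
\[
\mu_2=3s\begin{pmatrix}1/4&1/4&1/2\\ 1/4&1/4&1/2\\ 1/2&1/2&0\end{pmatrix}.
\]
The minimum has dropped, but light edges are compensated by heavy ones in every perfect matching: along each $M_{ij}$ the reciprocals of the weights sum to $\frac2{3s}+\frac2{3s}+\frac4{3s}=\frac8{3s}$, which is less than the corresponding sum $\frac3s$ in the parent.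
\end{example}

The example contains the plan of the proof. The lower child has the same core as the parent, so the same insertion may be repeated in it any number of times; this child must not lose anything, or must lose only rarely. The upper child has smaller rank, which happens fewer than $n^2$ times along a lineage; it may lose, but an argument that loses a constant factor at each drop of the rank yields only a bound exponential in $n^2$. The sum of reciprocals along perfect matchings has not grown in either child, and this is the quantity to follow.

\begin{definition}
The \emph{cost} of a weight $\mu>0$ on a core $E$ is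
\[
\mathrm{cost}(E,\mu)=\max_{M}\sum_{e\in M}\frac1{\mu(e)}=\max_{\omega\in\mathrm{DS}(E)}\sum_{e\in E}\frac{\omega(e)}{\mu(e)},
\]
where $M$ runs over the perfect matchings contained in $E$; the two maxima agree by Birkhoff's theorem.
\end{definition}

Since every edge of a core lies in a perfect matching, $1/\min\mu\le\mathrm{cost}(E,\mu)\le n/\min\mu$. So a bound on the cost keeps all weights large, and passing from the minimum to the cost loses a factor $n$ only once. The cost does not grow when $E$ is replaced by a smaller core on the same sides, and it grows at most by the factor $1/(1-\varepsilon)$ when $\mu$ is replaced by a weight $\mu'\ge(1-\varepsilon)\mu$.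

\subsection{Fractional splitting is free}

\begin{lemma}[fractional splitting]\label{lem:split}
Let $(E_1,E_2)$ be an insertion into a core $E$ with a weight $\mu>0$. There is a fractional routing with $\mu_1>0$, $\mu_2>0$ and $\mathrm{cost}(E_i,\mu_i)\le\mathrm{cost}(E,\mu)$ for $i=1,2$.
\end{lemma}

We need one routing that is good against all $\omega_1\in\mathrm{DS}(E_1)$ and $\omega_2\in\mathrm{DS}(E_2)$. Against a known pair there is a natural routing, proportional to $\omega_1(ac)\omega_2(cb)$, and the minimax theorem exchanges the quantifiers.

\begin{proof}
Let $q=\mathrm{cost}(E,\mu)$ and $E'=E_1\circ E_2$. Let $X$ be the set of fractional routings with $\sum_cm(a,c,b)=\mu(ab)$ for all $(a,b)\in E'$. It is a product of simplices, hence compact and convex, and $\mu_1,\mu_2$ are linear functions of $m\in X$.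

\emph{Step 1: a routing against a known pair.} Fix $\omega_1\in\mathrm{DS}(E_1)$ and $\omega_2\in\mathrm{DS}(E_2)$. The matrix product $\omega'=\omega_1\omega_2$ is doubly stochastic and vanishes outside $E'\subseteq E$, so $\sum\omega'/\mu\le q$. Choose $m\in X$ with
\[
m(a,c,b)=\mu(ab)\,\frac{\omega_1(ac)\,\omega_2(cb)}{\omega'(ab)}\qquad\text{whenever }\omega'(ab)>0,
\]
and arbitrary on the other pairs $(a,b)$. Let $\omega_1(ac)>0$. If $\omega_2(cb)>0$ then $\omega'(ab)>0$. So, with sums over the $b$ such that $\omega_2(cb)>0$, inequality \eqref{eq:jensen} for the weights $\omega_2(cb)$ gives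
\[
\frac{\omega_1(ac)}{\mu_1(ac)}\le\frac{1}{\sum_b\omega_2(cb)\,\mu(ab)/\omega'(ab)}\le\sum_b\omega_2(cb)\,\frac{\omega'(ab)}{\mu(ab)} .
\]
Sum over all $(a,c)$ with $\omega_1(ac)>0$. A pair $(a,b)\in E'$ occurs on the right with total coefficient at most $\sum_c\omega_2(cb)=1$, so the sum of $\omega_1/\mu_1$ over the support of $\omega_1$ is at most $\sum\omega'/\mu\le q$. For $\omega_2(cb)>0$ the same argument with the weights $\omega_1(ac)$, $a\in A$, gives $\omega_2(cb)/\mu_2(cb)\le\sum_a\omega_1(ac)\,\omega'(ab)/\mu(ab)$, and $\sum_c\omega_1(ac)=1$ bounds the sum of $\omega_2/\mu_2$ over the support of $\omega_2$ by $q$.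

\emph{Step 2: one routing against all pairs.} To treat both children with one payoff function, let $Z$ be the set of pairs $(\lambda\omega_1,(1-\lambda)\omega_2)$ with $\lambda\in[0,1]$ and $\omega_i\in\mathrm{DS}(E_i)$. It consists of the pairs $(x,y)$ of non-negative matrices vanishing outside $E_1$ and $E_2$ whose line sums are all $\lambda$ and all $1-\lambda$, respectively, for some $\lambda\in[0,1]$; so $Z$ is compact and convex. Since $1/\mu_i$ is not defined on all of $X$, we regularize: for $\eta>0$ let
\[
\Psi_\eta(m;x,y)=\sum_{E_1}\frac{x}{\mu_1+\eta}+\sum_{E_2}\frac{y}{\mu_2+\eta}.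
\]
This function is continuous, linear in $(x,y)$, and convex in $m$ because $x,y\ge0$. By Step 1, $\min_m\Psi_\eta\le\lambda q+(1-\lambda)q=q$ at every point of $Z$. By the minimax theorem there is $m_\eta\in X$ with $\Psi_\eta(m_\eta;\cdot)\le q$ on $Z$. Taking $\lambda=1$ and $\lambda=0$, the weights $\mu_i^\eta$ of $m_\eta$ satisfy $\sum\omega_i/(\mu_i^\eta+\eta)\le q$ for all $\omega_i\in\mathrm{DS}(E_i)$.

\emph{Step 3: the limit.} Let $m\in X$ be the limit of $m_\eta$ along a sequence $\eta\to0$. A perfect matching through an edge $e\in E_i$ gives $\mu_i^\eta(e)+\eta\ge1/q$, so $\mu_i(e)\ge1/q>0$, and the inequalities of Step 2 pass to the limit by continuity.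
\end{proof}

If colors could be cut, we would be done: the initial cost $n/s_0$ would bound the cost of every gap, and every edge would carry weight at least $s_0/n$. With whole colors, rounding the fractional routing down loses up to $n$ colors per edge and step, and along a long lineage this exhausts any palette.

\section{Splitting whole colors}\label{sec:step}

\subsection{Certificates, spread and flags}
A child of smaller rank may lose a factor $1-O(n^{-2})$. A child of the same rank as its parent must either lose nothing or make measurable progress. We measure progress on the dual side of the linear program that defines the cost.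

\begin{definition}
A \emph{certificate} for a weight $\mu>0$ on a core $E\subseteq A\times B$ is a pair $f\in\mathbb R^A$, $g\in\mathbb R^B$ with $(f_a+g_b)\,\mu(ab)\ge1$ on $E$. Its \emph{value} is $q=\sum_af_a+\sum_bg_b$.
\end{definition}

By LP duality with $\lambda=1/\mu$, a certificate of value $q$ gives $\mathrm{cost}(E,\mu)\le q$, and there is a certificate of value exactly $\mathrm{cost}(E,\mu)$. The numbers $f_a+g_b$ are positive on $E$ and sum to $q$ along every perfect matching. As every edge lies in one,
\begin{equation}\label{eq:range}
0<f_a+g_b\le q\quad\text{and}\quad\mu(ab)\ge\frac1{f_a+g_b}\ge\frac1q\qquad\text{for }(a,b)\in E .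
\end{equation}

Two points on the same side of $E$ are \emph{twins} if they have the same neighbors. We shall see that an insertion whose lower child keeps the rank can mix the colors of points of $B$ only among twins. Mixing averages the values of $g$, which suggests the following potential. The \emph{column spread} of a certificate is
\begin{equation}\label{eq:spread}
V^{\mathrm c}=q^{-2}\sum_Y\sum_{b\in Y}(g_b-\bar g_Y)^2=q^{-2}\Big(\sum_bg_b^2-\sum_Y|Y|\,\bar g_Y^{\,2}\Big),
\end{equation}
where $Y$ runs over the twin classes in $B$ and $\bar g_Y$ is the average of $g$ on $Y$. The \emph{row spread} $V^{\mathrm r}$ is defined in the same way from $f$ and the twin classes in $A$, and the \emph{spread} is $V=V^{\mathrm r}+V^{\mathrm c}$. The spreads do not change when $(f,g)$ is multiplied by a positive constant. The points of a class $Y$ have a common neighbor $a$, so by \eqref{eq:range} the values of $g$ on $Y$ lie in the interval $(-f_a,q-f_a]$ of length $q$. The sum of squared deviations from the average is at most the sum of squared deviations from the midpoint of this interval, that is, at most $|Y|q^2/4$. Hence $V^{\mathrm r},V^{\mathrm c}\le n/4$ and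
\begin{equation}\label{eq:Vbound}
0\le V\le n/2 .
\end{equation}

A core is of \emph{complete type} if each of its components is a complete bipartite graph $A_j\times B_j$; the twin classes are then the sets $A_j$ and $B_j$. A certificate has the \emph{row flag} if $E$ is of complete type and $f$ is constant on each $A_j$, and the \emph{column flag} if $E$ is of complete type and $g$ is constant on each $B_j$. The role of the flags appears in Section~\ref{sec:both}.

Transposing all graphs exchanges $A$, $f$, the row spread and the row flag with $B$, $g$, the column spread and the column flag, and the lower child with the upper child. Routings, certificates and values are symmetric under this exchange.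

Put
\[
\delta=n^{-2},\qquad\theta=\frac{\delta^3}{4n^5}=\frac1{4n^{11}},\qquad\varepsilon=\frac1{3n^{14}} .
\]
Here $\delta$ is the loss that can be afforded $n^2$ times, $\theta$ is the decrease of the spread that this $\delta$ will buy, and $1/\varepsilon$ will bound the number of lossy steps in a lineage.

\begin{proposition}[one step]\label{prop:step}
Let $\mu$ be an integer weight on a core $E$ with a certificate of value $q\le\varepsilon/(2n)$ and spread $V$, and let $(E_1,E_2)$ be an insertion. There are a routing and certificates for the two children, of values $q_i$ and spreads $V_i$, such that for $i=1,2$: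
\begin{enumerate}
\item[(a)] if $|E_i|<|E|$, then $q_i\le\dfrac q{(1-\delta)(1-\varepsilon)}$;
\item[(b)] if $|E_i|=|E|$, then $V_i\le V$, the child has every flag that the parent has, and the transition is
\begin{itemize}
\item \emph{exact:} $q_i=q$, or
\item \emph{smoothing:} $q_i=q/(1-\varepsilon)$ and $V_i\le V-\theta$, or
\item \emph{flagging:} $q_i=q/(1-\varepsilon)$ and the child has a flag that the parent lacks.
\end{itemize}
\end{enumerate}
\end{proposition}

The rest of this section is the proof; $(f,g)$ is the certificate of the parent. The hypothesis on $q$ is used only in the form $1/q\ge2n/\varepsilon$, which makes all counts large enough for \eqref{eq:floor}. There are three cases, according to how many children keep the rank.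

\subsection{Both ranks drop}
Let $m$ be the fractional routing of Lemma~\ref{lem:split}, with weights $\mu_i^{\mathrm{fr}}$ of cost at most $q$, and use the routing $\lfloor m\rfloor$. Each $\mu_i^{\mathrm{fr}}(e)$ is at least $1/q\ge n/\varepsilon$ and is a sum of at most $n$ values of $m$. By \eqref{eq:floor}, $\mu_i\ge(1-\varepsilon)\mu_i^{\mathrm{fr}}$. So both children have cost at most $q/(1-\varepsilon)$, and by duality certificates as in (a).

\subsection{Insertions that keep the lower rank}
When a child keeps the rank, the insertion is rigid. In the next two lemmas $Q$ runs over the components of $E_2$, with sides $Q_C,Q_B$ of size $k_Q$, and $N:C\to B$ is a fixed perfect matching of $E_2$, so that $N(Q_C)=Q_B$.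

\begin{lemma}[rigidity]\label{lem:rigid}
Suppose $|E_1|=|E|$. Then $E=E_1\circ E_2$ and there are sets $A_Q\subseteq A$ with
\[
E_1=\bigcup_QA_Q\times Q_C,\qquad E=\bigcup_QA_Q\times Q_B .
\]
Hence the paths are the triples $(a,c,b)$ with $(c,b)\in Q$ and $a\in A_Q$ for some $Q$; each $Q_B$ lies in one twin class of $E$; and $(a,c)\in E_1$ if and only if $(a,N(c))\in E$. Moreover there are numbers $F_Q$ with $\sum_QF_Q=\sum_af_a$ such that, for every $Q$ and $b\in Q_B$,
\begin{equation}\label{eq:pool}
F_Q+k_Qg_b>0\qquad\text{and}\qquad\sum_{a\in A_Q}\frac1{f_a+g_b}\ge\frac{k_Q^2}{F_Q+k_Qg_b}.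
\end{equation}
\end{lemma}

\begin{proof}
Equality holds throughout in $|E_1|\le|E_1\circ E_2|\le|E|$. So $E=E_1\circ E_2$, and by Lemma~\ref{lem:cores}(c) each $N_1(a)$ is a union of sets $Q_C$. Let $A_Q=\{a:Q_C\subseteq N_1(a)\}$; this gives the formula for $E_1$. A point $b\in Q_B$ has a neighbor in $E_2$, and all its neighbors lie in $Q_C$, so its neighbors in $E_1\circ E_2$ are exactly the points of $A_Q$. This gives the formula for $E$, and the three consequences can be read off from the formulas.

Let $M$ be a perfect matching of $E_1$, let $A_Q'=M^{-1}(Q_C)$ and $F_Q=\sum_{a\in A'_Q}f_a$. The sets $A'_Q$ partition $A$, and $A'_Q\subseteq A_Q$, $|A'_Q|=k_Q$. For $b\in Q_B$ the numbers $f_a+g_b$, $a\in A_Q$, are positive by \eqref{eq:range}, and those with $a\in A'_Q$ sum to $F_Q+k_Qg_b$. Discard the terms with $a\notin A'_Q$ and apply \eqref{eq:jensen}.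
\end{proof}

So $N$ identifies $E_1$ with $E$: the twin classes in $A$ coincide, those in $C$ and $B$ correspond under $N$, so do the components, and $E_1$ is of complete type exactly when $E$ is. The next lemma generalizes the routing of Example~\ref{ex:k33}: sending colors along whole perfect matchings of $Q$ reproduces the parent in the lower child and leaves much freedom in the upper child. For $a\in A_Q$ put
\[
t_Q(a)=\min_{b\in Q_B}\mu(ab),\qquad T_Q=\sum_{a\in A_Q}t_Q(a).
\]

\begin{lemma}[exact routing]\label{lem:exact}
Suppose $|E_1|=|E|$. For each $Q$ let $X_Q\ge0$ be an integer matrix on $Q_C\times Q_B$ that vanishes outside $Q$ and has all line sums $T_Q$. There is a routing with $\mu_1(ac)=\mu(a,N(c))$ on $E_1$ and $\mu_2\ge X_Q$ on each $Q$. The lower child has the certificate $(f,g\circ N)$, with the value, the spreads and the flags of the parent.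
\end{lemma}

\begin{proof}
By K\"onig's theorem $X_Q$ is a sum of $T_Q$ perfect matchings of $Q$. Index them as $N_{a,i}:Q_C\to Q_B$ with $a\in A_Q$ and $1\le i\le t_Q(a)$. For $a\in A_Q$ and $(c,b)\in Q$ let $m(a,c,b)$ be the number of $i$ with $N_{a,i}(c)=b$, increased by $\mu(ab)-t_Q(a)\ge0$ if $b=N(c)$. For fixed $a,b$, each $N_{a,i}$ contributes $1$ to the sum over $c$, so the sum is $t_Q(a)+\mu(ab)-t_Q(a)=\mu(ab)$, and $m$ is a routing. For fixed $a,c$, each $N_{a,i}$ contributes $1$ to the sum over $b$, so $\mu_1(ac)=t_Q(a)+\mu(a,N(c))-t_Q(a)$. For fixed $c,b$, the sum over $a$ is at least the number of pairs $(a,i)$ with $N_{a,i}(c)=b$, which is $X_Q(cb)$. The last statement holds because $N$ identifies $(E_1,\mu_1)$ with $(E,\mu)$.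
\end{proof}

It remains to choose how to spread colors over a component $Q$. We want a doubly stochastic matrix whose reciprocals have a small sum along every perfect matching.

\begin{lemma}[centers]\label{lem:center}
Let $Q$ be a core on $Q_C\times Q_B$, and let $z_b>0$ for $b\in Q_B$. There is $\nu\in\mathrm{DS}(Q)$, positive on all edges of $Q$, such that
\[
\sum_{(c,b)\in Q}\frac{\omega(cb)\,z_b}{\nu(cb)}\le\sum_{(c,b)\in Q}z_b\qquad\text{for all }\omega\in\mathrm{DS}(Q).
\]
\end{lemma}

\begin{proof}
Let $\nu$ maximize the continuous function $\prod_{(c,b)\in Q}\nu(cb)^{z_b}$ on the compact set $\mathrm{DS}(Q)$. The average of all perfect matchings of $Q$ is positive on all edges, so the maximum is positive and $\nu>0$ on $Q$. For $\omega\in\mathrm{DS}(Q)$ the segment $\nu+t(\omega-\nu)$, $0\le t\le1$, lies in $\mathrm{DS}(Q)$, so the derivative of $\sum z_b\log(\nu+t(\omega-\nu))$ at $t=0$ is at most $0$. This reads $\sum z_b(\omega-\nu)/\nu\le0$.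
\end{proof}

For $z\equiv1$ and a component $Q$ of $E_2$, call the resulting matrix $\nu^0_Q$, and let $\nu^0\in\mathrm{DS}(E_2)$ agree with $\nu_Q^0$ on each $Q$. Since $|Q|\le k_Q^2$, and since $\omega$ may be a perfect matching through a given edge,
\begin{equation}\label{eq:nu0}
\mathrm{cost}(Q,\nu^0_Q)\le|Q|\le k_Q^2,\qquad\nu^0_Q\ge k_Q^{-2}\ \text{ on }Q .
\end{equation}
The matrix displayed in Example~\ref{ex:k33} has this property: its reciprocals sum to $2+2+4=8=|Q|$ along each perfect matching.

\subsection{Exactly one rank drops}
By transposition we may assume $|E_1|=|E|>|E_2|$. Exact routing moves freely only $t_Q(a)$ colors of each edge $(a,b)$, $b\in Q_B$, and the certificate bounds $t_Q(a)$ through the largest value of $g$ on $Q_B$. So the upper child pays for the maximum $G_Q=\max_{Q_B}g$ instead of the average. The excess is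
\[
D=\sum_Q\sum_{b\in Q_B}(G_Q-g_b)\ge0 .
\]
If $D$ is small, the upper child can afford it. If $D$ is large, then $g$ is far from constant on some $Q_B$, and we let the lower child lose a rounding factor in exchange for a decrease of the spread.

\subsubsection*{The flat case $D\le\delta q$}
By \eqref{eq:range}, $t_Q(a)\ge1/(f_a+G_Q)$ for $a\in A_Q$. Apply \eqref{eq:pool} to a point $b\in Q_B$ with $g_b=G_Q$: it gives $k_Q^2/T_Q\le F_Q+k_QG_Q$. Summing over $Q$,
\begin{equation}\label{eq:flat}
\sum_Q\frac{k_Q^2}{T_Q}\le\sum_af_a+\sum_Qk_QG_Q=q+D\le(1+\delta)q .
\end{equation}
Round $T_Q\nu^0_Q$ to an integer matrix $X_Q$ by Lemma~\ref{lem:round}, and route by Lemma~\ref{lem:exact}. The transition to the lower child is exact. By \eqref{eq:nu0} and \eqref{eq:flat}, $T_Q\nu^0_Q\ge T_Q/k_Q^2\ge\frac1{(1+\delta)q}\ge\frac1\varepsilon$ on $Q$, so \eqref{eq:floor} gives $\mu_2\ge\lfloor T_Q\nu^0_Q\rfloor\ge(1-\varepsilon)T_Q\nu_Q^0$. A perfect matching of $E_2$ restricts to a perfect matching of each $Q$, hence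
\[
\mathrm{cost}(E_2,\mu_2)\le\frac1{1-\varepsilon}\sum_Q\frac{\mathrm{cost}(Q,\nu_Q^0)}{T_Q}\le\frac{(1+\delta)q}{1-\varepsilon}\le\frac q{(1-\delta)(1-\varepsilon)},
\]
and duality gives (a) for the upper child.

\subsubsection*{The steep case $D>\delta q$}
We split the colors of every edge $(a,b)$ in proportions $\nu(cb)$ that do not depend on $a$, for a suitable $\nu\in\mathrm{DS}(E_2)$. Then the edge $(c,b)$ gets about $v_b\nu(cb)$ colors, where $v_b=\sum_{a\in A_Q}\mu(ab)$ for $b\in Q_B$, so the center for $z_b=1/v_b$ is the right choice for the upper child. Call it $\nu^*_Q$, and let $\nu^*\in\mathrm{DS}(E_2)$ agree with $\nu^*_Q$ on each $Q$. By \eqref{eq:range} and \eqref{eq:pool}, $z_b\le(F_Q+k_Qg_b)/k_Q^2$. Each $b\in Q_B$ has at most $k_Q$ neighbors in $Q$, so for $\omega\in\mathrm{DS}(E_2)$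
\begin{equation}\label{eq:star}
\sum_{(c,b)\in E_2}\frac{\omega(cb)}{v_b\,\nu^*(cb)}\le\sum_Qk_Q\sum_{b\in Q_B}z_b\le\sum_Q\Big(F_Q+\sum_{b\in Q_B}g_b\Big)=q .
\end{equation}
For the lower child we need $\nu$ to mix the values of $g$ at a definite rate, and Lemma~\ref{lem:center} gives no lower bound on the entries of $\nu^*$ in terms of $n$ alone. So we add a fraction $\delta$ of a matrix that mixes well:
\[
\nu=(1-\delta)\nu^*+\delta\nu',\qquad\nu'=\tfrac12N+\tfrac12\nu^0 .
\]
Both $\nu'$ and $\nu$ lie in $\mathrm{DS}(E_2)$. Let $m(a,c,b)=\lfloor\mu(ab)\nu(cb)\rfloor$ on all paths; this is a routing because $\sum_c\nu(cb)=1$.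

\emph{Upper child.} Since $\nu\ge(1-\delta)\nu^*$, inequality \eqref{eq:star} says that the weight $v_b\nu(cb)$ on $E_2$ has cost at most $q/(1-\delta)$. Hence $v_b\nu(cb)\ge(1-\delta)/q\ge n/\varepsilon$, as $\delta\le\frac12$. The number $v_b\nu(cb)$ is the sum of the at most $n$ terms $\mu(ab)\nu(cb)$, $a\in A_Q$, so $\mu_2(cb)\ge(1-\varepsilon)v_b\nu(cb)$ by \eqref{eq:floor}. This gives (a).

\emph{Lower child: the certificate.} For $\sigma\in\mathrm{DS}(E_2)$ write $(\sigma g)_c=\sum_b\sigma(cb)g_b$, and let $h=\nu g$. Since $\nu$ has column sums $1$ on each component, $\sum_{c\in Q_C}h_c=\sum_{b\in Q_B}g_b$. Let $a\in A_Q$ and $c\in Q_C$. All $b$ with $\nu(cb)>0$ lie in $Q_B$ and are neighbors of $a$ in $E$, so $f_a+h_c$ is an average of numbers $f_a+g_b\in(0,q]$, and by \eqref{eq:range} and \eqref{eq:jensen}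
\[
\sum_b\mu(ab)\nu(cb)\ge\sum_b\frac{\nu(cb)}{f_a+g_b}\ge\frac1{f_a+h_c}\ge\frac1q\ge\frac n\varepsilon .
\]
By \eqref{eq:floor}, $\mu_1(ac)\ge(1-\varepsilon)/(f_a+h_c)$. Thus $(f,h)/(1-\varepsilon)$ is a certificate of value $q/(1-\varepsilon)$. The row spread is unchanged and the row flag is kept, since $f$ is only scaled. The parent does not have the column flag: otherwise $g$ would be constant on each twin class, hence on each $Q_B$, and $D=0$.

\emph{Lower child: the spread decreases.} By scale invariance we compute the column spread from $h$ and $q$. A twin class $Y\subseteq B$ is a union of sets $Q_B$, and the corresponding class $N^{-1}(Y)$ is the union of the corresponding sets $Q_C$, so the class averages of $h$ and $g$ agree. By \eqref{eq:spread} the column spread decreases by $q^{-2}(\|g\|^2-\|h\|^2)$, where $\|\cdot\|$ is the Euclidean norm. For $\sigma\in\mathrm{DS}(E_2)$ we have $\|g\|^2=\sum_c\sum_b\sigma(cb)g_b^2$, so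
\[
\|g\|^2-\|\sigma g\|^2=\sum_c\mathrm{Var}_{\sigma(c,\cdot)}(g)\ge0,
\]
where the variance is that of $g_b$ for $b$ drawn from row $c$ of $\sigma$. Convexity of the square gives $\|h\|^2\le(1-\delta)\|\nu^*g\|^2+\delta\|\nu'g\|^2$, and therefore
\[
\|g\|^2-\|h\|^2\ge\delta\sum_c\mathrm{Var}_{\nu'(c,\cdot)}(g).
\]
The half of $\nu'$ on $N$ serves as an anchor. If a random variable $\xi$ equals $x_0$ with probability $\frac12$ and is otherwise distributed as $W$, then
\[
\mathrm{Var}\,\xi=\tfrac12\,\mathbb E(W-x_0)^2-\tfrac14\big(\mathbb E(W-x_0)\big)^2\ge\tfrac14\,\mathbb E(W-x_0)^2 .
\]
With $x_0=g_{N(c)}$ this yields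
\begin{equation}\label{eq:energy}
\|g\|^2-\|h\|^2\ge\frac\delta4\sum_{(c,b)\in E_2}\nu^0(cb)\,\big(g_b-g_{N(c)}\big)^2 .
\end{equation}
Let $\rho_Q=\max_{Q_B}g-\min_{Q_B}g$. Since $\delta q<D\le\sum_Qk_Q\rho_Q\le n\max_Q\rho_Q$, some $Q$ has $\rho_Q>\delta q/n$. Contracting the edges $(c,N(c))$ in the connected graph $Q$ gives a connected graph on $Q_B$ with edges $\{N(c),b\}$, $(c,b)\in Q$. Take a simple path in it from a maximizer to a minimizer of $g$. It has fewer than $k_Q$ edges, so by the Cauchy--Schwarz inequality the squared differences of $g$ along it sum to at least $\rho_Q^2/k_Q$. Its edges come from distinct edges of $Q$, each with $\nu^0\ge k_Q^{-2}$ by \eqref{eq:nu0}. So the right side of \eqref{eq:energy} is at least $\frac\delta4\,n^{-3}(\delta q/n)^2=\theta q^2$, and the transition is smoothing.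

\subsection{No rank drops}\label{sec:both}
Now neither child can absorb the loss $\delta$, so the dichotomy above is not available: a slightly non-constant $g$ is too uneven to be ignored, and averaging it lowers the spread by too little. On the other hand all three cores turn out to be of complete type, where one step makes a certificate exactly constant on the components of the new level. The flags record that this has happened.

Let $|E_1|=|E_2|=|E|$. Lemma~\ref{lem:rigid} applies, and so does its transpose: the neighbors in $C$ of each $b\in B$ form a union of $C$-sides of components of $E_1$. Let $c\in C$ lie in the component $K$ of $E_1$ and in the component $Q$ of $E_2$. A neighbor $a$ of $c$ lies in $A_Q$, so $Q_C\subseteq N_1(a)\subseteq K_C$; by the transposed argument $K_C\subseteq Q_C$. Thus $K_C=Q_C$. Every $a\in K_A$ has a neighbor in $K_C=Q_C$, hence lies in $A_Q$ and is adjacent to all of $K_C$. So $K$ is complete, and by transposition so is $Q$. Consequently $A,C,B$ are partitioned into sets $A_j,C_j,B_j$ of a common size $k_j$ such that $E_1$, $E_2$ and $E=E_1\circ E_2$ are the unions of the complete graphs $A_j\times C_j$, $C_j\times B_j$ and $A_j\times B_j$. Every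 triple in $A_j\times C_j\times B_j$ is a path. Let $\bar f_j,\bar g_j$ be the averages of $f$ on $A_j$ and of $g$ on $B_j$, and let $\bar f,\bar g\in\mathbb R^C$ be equal to $\bar f_j,\bar g_j$ on $C_j$. Then $(f,\bar g)$ on $A\times C$ and $(\bar f,g)$ on $C\times B$ both have total sum $q$.

\emph{Both flags.} Here $\mu\ge1/(\bar f_j+\bar g_j)$ on $A_j\times B_j$. Identify $A_j,C_j,B_j$ with $\mathbb Z_{k_j}$, and let $m(a,c,b)=\mu(ab)$ if $c=a+b$ and $0$ otherwise. Then $\mu_1(ac)=\mu(a,c-a)$ and $\mu_2(cb)=\mu(c-b,b)$ satisfy the same bound. So $(f,\bar g)$ and $(\bar f,g)$ are certificates of value $q$ with both flags and spread $0$. Both transitions are exact.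

\emph{Column flag only.} Here $g=\bar g_j$ on $B_j$. For the component $Q=C_j\times B_j$ we have $A_Q=A_j$; write $k=k_j$ and $T=T_Q$. By \eqref{eq:range} and \eqref{eq:jensen},
\[
\frac Tk\ge\frac1k\sum_{a\in A_j}\frac1{f_a+\bar g_j}\ge\frac1{\bar f_j+\bar g_j}\ge\frac1q\ge\frac1\varepsilon ,
\]
since $\bar f_j+\bar g_j$ is an average of numbers in $(0,q]$. Round the $k\times k$ matrix with all entries $T/k$ to $X_Q$ by Lemma~\ref{lem:round}, and route by Lemma~\ref{lem:exact}. The transition to the lower child is exact. On $Q$ we have $\mu_2\ge\lfloor T/k\rfloor\ge(1-\varepsilon)/(\bar f_j+\bar g_j)$ by \eqref{eq:floor}. So $(\bar f,g)/(1-\varepsilon)$ is a certificate for the upper child, of value $q/(1-\varepsilon)$, with spread $0$ and both flags: the transition is flagging.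

\emph{Row flag only.} This is the previous case transposed.

\emph{No flag.} Let $m(a,c,b)=\lfloor\mu(ab)/k_j\rfloor$ on $A_j\times C_j\times B_j$; the sum over the $k_j$ points $c$ is at most $\mu(ab)$. Since $\mu(ab)/k_j\ge1/(nq)\ge1/\varepsilon$, we have $m(a,c,b)\ge(1-\varepsilon)\mu(ab)/k_j$, and by \eqref{eq:range} and \eqref{eq:jensen}
\[
\mu_1(ac)\ge\frac{1-\varepsilon}{k_j}\sum_{b\in B_j}\frac1{f_a+g_b}\ge\frac{1-\varepsilon}{f_a+\bar g_j},\qquad
\mu_2(cb)\ge\frac{1-\varepsilon}{k_j}\sum_{a\in A_j}\frac1{f_a+g_b}\ge\frac{1-\varepsilon}{\bar f_j+g_b}.
\]
So $(f,\bar g)/(1-\varepsilon)$ and $(\bar f,g)/(1-\varepsilon)$ are certificates of value $q/(1-\varepsilon)$. The first has the row spread of the parent, column spread $0$ and the column flag; the second has the column spread of the parent, row spread $0$ and the row flag. Both transitions are flagging.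

This completes the proof of Proposition~\ref{prop:step}.

\section{Counting the lossy steps}\label{sec:count}

\begin{lemma}\label{lem:factor}
Along any lineage all of whose transitions are given by Proposition~\ref{prop:step}, the value of the certificate grows in total by a factor of at most $16$.
\end{lemma}

\begin{proof}
The rank lies in $[n,n^2]$ and never increases. So it drops at most $n^2-n$ times, and the lineage splits into at most $n^2-n+1\le n^2$ maximal stretches of constant rank. Within a stretch the spread never increases and stays in $[0,n/2]$ by \eqref{eq:Vbound}, so there are at most $\frac n{2\theta}=2n^{12}$ smoothing transitions. Flags are never lost within a stretch, so there are at most two flagging transitions. All other transitions in the stretch are exact, however many there are. The factor $(1-\delta)^{-1}$ therefore occurs at most $n^2=1/\delta$ times, and the factor $(1-\varepsilon)^{-1}$ at most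
\[
n^2+n^2(2n^{12}+2)=2n^{14}+3n^2\le3n^{14}=1/\varepsilon
\]
times, because $n^{12}\ge3$. The convex function $4^{-t}$ agrees with $1-t$ at $t=0$ and $t=\frac12$, so $1-t\ge4^{-t}$ and $(1-t)^{-1/t}\le4$ for $0<t\le\frac12$. The total factor is at most $4\cdot4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $n\ge2$ and take $s_0=96n^{16}=32n^2/\varepsilon$. The initial gap has weight $s_0$ on all edges and the certificate $f\equiv g\equiv\frac1{2s_0}$, of value $n/s_0=\varepsilon/(32n)$. Algorithm keeps a certificate for every gap and splits a gap by Proposition~\ref{prop:step}. We show by induction on the time of creation that every gap has a certificate of value at most $\varepsilon/(2n)$. If this holds for all existing gaps, the proposition applies to the gap that is split next; all transitions on the lineages of its children are then given by the proposition, and Lemma~\ref{lem:factor} bounds their values by $16\cdot\varepsilon/(32n)=\varepsilon/(2n)$.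

By \eqref{eq:range}, every edge of every gap has weight at least $2n/\varepsilon=6n^{15}$. By Lemma~\ref{lem:reduction}, every point of $H_n$ receives at least $6n^{15}$ colors from the palette $\Pi_n$ of size $n^2s_0=96n^{18}$, a fraction of at least $6n^{15}/(96n^{18})=1/(16n^3)$, and the points of $H_n$ with a common color form a chain. For $n=1$ every point of $H_1$ receives the whole one-element palette. Different layers use disjoint palettes, and no set is changed after it is given. Keeping one color from each set is a strategy for the standard game with at most $\sum_{n=1}^w96n^{18}\le w\cdot96w^{18}$ colors.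
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{On-Line Chain Partitions of Orders: A Survey},
\texttt{https://www.dfki.de/\allowbreak web/\allowbreak forschung/\allowbreak publikationen/\allowbreak renameFileForDownload?\allowbreak filename=survey.pdf\allowbreak\&file\_id=uploads\_1837}.

\end{thebibliography}
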